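# Multiplying bounded holomorphic functions by VMO functions on the sphere

## 1. The product $\gamma(|z_1|)\,f(z_2)$ on the sphere of $\mathbf C^2$

Let $S$ be the unit sphere of $\mathbf C^2$, let $f$ be a bounded holomorphic function on the unit disc $\mathbf D$, and put $h(z)=f(z_2)$. This is a bounded holomorphic function on the ball. It may behave badly near the circle $\Gamma=\{z\in S: z_1=0\}$, where $|z_2|=1$. For instance, $f(\lambda)=\exp\big(-\frac{1+\lambda}{1-\lambda}\big)$ is bounded by $1$ and has no limit at $\lambda=1$.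

Multiply $h$ by $g(z)=|z_1|$. The product $|z_1|f(z_2)$ is continuous on $S\setminus\Gamma$, and it is at most $|z_1|\,\|f\|_\infty$ in modulus. So it becomes continuous on all of $S$ if we give it the value $0$ on $\Gamma$. The bad behavior of $h$ has been killed.

Now take $g(z)=\cos|z_1|$. The product is not continuous, but
$$\cos|z_1|\,f(z_2)=f(z_2)+(\cos|z_1|-1)f(z_2),$$
and the last term is continuous for the same reason. In general, let $g(z)=\gamma(|z_1|)$ with $\gamma$ continuous on $(0,1]$ and $\gamma(t)\to c$ as $t\to0$. Then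
$$gh=c\,h+(\gamma(|z_1|)-c)\,h ,\tag{1}$$
a bounded holomorphic function plus a continuous one.

What if $\gamma$ has no limit at $0$, but hesitates very slowly? Take
$$\gamma(t)=\cos\big(\log(1+\log(1/t))\big).$$
We have $\gamma(1)=1$. The value $-1$ is first reached when $1+\log(1/t)=e^{\pi}$, that is, at $t\approx 2.4\cdot10^{-10}$. The value $1$ is reached again when $1+\log(1/t)=e^{2\pi}\approx 535.5$, that is, at $t\approx e^{-534.5}$. At any one scale $g$ looks constant, but the constant that (1) tells us to subtract changes from scale to scale. The function $g$ is no longer continuous on $S$. We shall see that it still has *vanishing mean oscillation*. So the natural replacement for (1) is to ask whether $gh$ is a bounded holomorphic function plus a bounded function of vanishing mean oscillation, at least up to a small uniform error.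

## 2. Hardy space, nonisotropic balls, VMO, and the algebra problem

From now on $n\ge2$, $S=\{z\in\mathbf C^n:|z|=1\}$, and $\sigma$ is the positive regular Borel measure on $S$ invariant under $O(2n)$ with $\sigma(S)=1$. The pairing is $\langle w,\zeta\rangle=\sum w_i\bar\zeta_i$.

**Definition (Hardy spaces).** $H^2(S)$ is the closed subspace of $L^2(S,d\sigma)$ onto which the Cauchy projection
$$(Pf)(w)=\int\frac{f(\zeta)}{(1-\langle w,\zeta\rangle)^n}\,d\sigma(\zeta),\qquad |w|<1,$$
is the orthogonal projection, and $H^\infty(S)=H^2(S)\cap L^\infty(S,d\sigma)$.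

We use these textbook facts. For $f\in L^2(\sigma)$ the function $Pf$ is holomorphic in the ball, and its dilates $z\mapsto(Pf)(\rho z)$, restricted to $S$, converge in $L^2(\sigma)$ as $\rho\to1$ to the projection of $f$. For $h\in H^\infty(S)$ we denote by $h$ also its holomorphic extension $Ph$ to the ball, which is bounded by $\|h\|_\infty$. Conversely, the radial boundary values of a bounded holomorphic function on the ball form an element of $H^\infty(S)$. In particular $H^\infty(S)$ is closed under multiplication.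

**Definition (balls and mean oscillation).** For $\zeta\in S$, $r>0$ let
$$B(\zeta,r)=\{x\in S:|1-\langle x,\zeta\rangle|^{1/2}<r\}.$$
For $\sigma(Q)>0$ let $v_Q=\sigma(Q)^{-1}\int_Qv\,d\sigma$ and $MO(v,Q)=\sigma(Q)^{-1}\int_Q|v-v_Q|\,d\sigma$. A function $v\in L^1(S,d\sigma)$ is in $\mathrm{VMO}$ if
$$\lim_{\delta\downarrow0}\ \sup_{\zeta\in S,\ 0<r\le\delta}MO(v,B(\zeta,r))=0 .$$

*Example of a ball.* Let $n=2$, $\zeta=(0,1)$. Then $B(\zeta,r)=\{z\in S:|1-z_2|<r^2\}$. The coordinate $z_2$ ranges over a cap of size $r^2$, while $|z_1|^2=1-|z_2|^2\le 2r^2$ allows $z_1$ to have size comparable to $r$. The ball is long in $z_1$ and short in $z_2$.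

*Examples for VMO.* For every constant $c$ we have $|v-v_Q|\le|v-c|+|c-v_Q|$, hence
$$MO(v,Q)\le\frac2{\sigma(Q)}\int_Q|v-c|\,d\sigma .\tag{2}$$
For $x\in B(\zeta,r)$,
$$|x-\zeta|^2=2\operatorname{Re}(1-\langle x,\zeta\rangle)<2r^2,\tag{3}$$
so uniform continuity and (2) give $C(S)\subset\mathrm{VMO}$. By contrast, the indicator $1_U$ of $U=\{z\in S:|z'|>\frac12\}$, where $z'=(z_1,\dots,z_{n-1})$, is not in VMO. Put $\theta(\zeta)=\sigma(U\cap B(\zeta,r))/\sigma(B(\zeta,r))$. Then $MO(1_U,B(\zeta,r))=2\theta(1-\theta)$. The function $\theta$ is continuous in $\zeta$, by dominated convergence, because the boundary of a ball is a null set. For small $r$ it takes the values $0$ and $1$. Since $S$ is connected, $\theta=\frac12$ for some $\zeta$, and there the mean oscillation is $\frac12$.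

Bounded VMO functions multiply well. From $|uv-u_Bv_B|\le\|v\|_\infty|u-u_B|+\|u\|_\infty|v-v_B|$ and (2), $u,v\in\mathrm{VMO}\cap L^\infty$ implies $uv\in\mathrm{VMO}\cap L^\infty$.

**The problem.** Let
$$E=\overline{H^\infty(S)+(\mathrm{VMO}\cap L^\infty(S,d\sigma))}^{\,\|\cdot\|_\infty}.$$
Is $E$ an algebra, that is, closed under pointwise multiplication? The question is posed in the paper "Boundedness and compactness of Hankel operators on the sphere" (http://www.math.vanderbilt.edu/~zheng/xia.pdf). The answer is no, for every $n\ge2$.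

Only mixed products matter. Expand $(h_1+v_1)(h_2+v_2)$ with $h_i\in H^\infty(S)$, $v_i\in\mathrm{VMO}\cap L^\infty$. The terms $h_1h_2$ and $v_1v_2$ are in $E$, and multiplication is continuous in $L^\infty$. So $E$ is an algebra if and only if $gh\in E$ for all $g\in\mathrm{VMO}\cap L^\infty$ and $h\in H^\infty(S)$.

The simplest case is harmless: if $h=z_n^k$ then $h$ is itself continuous, so $gh\in\mathrm{VMO}\cap L^\infty$. A counterexample needs an $h$ that oscillates at infinitely many scales.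

## 3. Slow functions and the statement of the theorem

Write $z=(z',z_n)\in\mathbf C^{n-1}\times\mathbf C$ and $\Gamma=\{z\in S:z'=0\}$.

**Definition (slow functions).** A function $\gamma:(0,1]\to\mathbf C$ is *slow* if it is bounded, continuous, and for each $\kappa>1$
$$\sup\{|\gamma(t)-\gamma(t')|:\ \kappa^{-1}t\le t'\le\kappa t,\ t'\le1\}\to0\qquad(t\to0).$$
Let $K_\gamma$ be the compact set of its limit values as $t\to0$, and let $g_\gamma(z)=\gamma(|z'|)=\gamma(\sqrt{1-|z_n|^2})$, defined off the null set $\Gamma$.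

*Examples.* Put $u=\log(1/t)\ge0$. Changing $t$ by a factor at most $\kappa$ changes $u$ by at most $\log\kappa$. For $\gamma(t)=\cos(\log(1+\log(1/t)))$ we have $|d\gamma/du|\le1/(1+u)$, so $\gamma$ is slow, and $K_\gamma=[-1,1]$ by the intermediate value theorem. The function $\cos(\log(1/t))=\cos u$ is not slow: with $\kappa=e^{\pi}$ and $u=m\pi$ the supremum is $2$ for every $m\ge1$.

**Definition (the space $W$).** $W$ is the space of $v\in L^\infty(S)$ with $\lim_{r\to0}\sup_{\zeta\in\Gamma}MO(v,B(\zeta,r))=0$, and $E_W=\overline{H^\infty(S)+W}$.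

Only balls centered on $\Gamma$ are tested, so $W\supset\mathrm{VMO}\cap L^\infty$ and $E_W\supset E$. The inclusion of $\mathrm{VMO}\cap L^\infty$ in $W$ is strict: the indicator $1_U$ above is in $W$, since by (3) it vanishes on $B(\zeta,r)$ when $\zeta\in\Gamma$ and $\sqrt2\,r<\frac12$.

**Theorem.** Let $n\ge2$ and let $\gamma$ be slow. Then $g=g_\gamma\in\mathrm{VMO}\cap L^\infty$, and

(a) if $p,q\in K_\gamma$ and $0<s\le\frac12$, there is $h\in H^\infty(S)$, depending only on $z_n$, with $\|h\|_\infty\le(1-\pi s/2)^{-1}$ and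
$$\operatorname{dist}(gh,E)\ \ge\ \operatorname{dist}(gh,E_W)\ \ge\ \frac{|p-q|}{2\,(2^{1+s}-1)};$$

(b) $\frac12\operatorname{diam}K_\gamma\le\sup_{\|h\|_{H^\infty}\le1}\operatorname{dist}(gh,E)\le\operatorname{rad}K_\gamma$, where $\operatorname{rad}$ is the radius of the smallest closed disc containing $K_\gamma$. If $\gamma$ is real, both inequalities are equalities, with common value $\frac12(\limsup_{t\to0}\gamma-\liminf_{t\to0}\gamma)$. The same holds with $E_W$ in place of $E$;

(c) $g\,H^\infty(S)\subset E$ if and only if $\lim_{t\to0}\gamma(t)$ exists, i.e. if and only if $g$ is a.e. equal to a continuous function on $S$.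

**Corollary.** For every $n\ge2$, $E$ is not an algebra. For $\gamma(t)=\cos(\log(1+\log(1/t)))$ there is $h\in H^\infty(S)$, depending only on $z_n$, with $g_\gamma h\notin E$, although $g_\gamma,h\in E$. Moreover $\sup_{\|h\|\le1}\operatorname{dist}(g_\gamma h,E)=1$, the largest value possible since $\|g_\gamma h\|_\infty\le1$.

*Proof of the Corollary from the Theorem.* We saw that $\gamma$ is slow with $K_\gamma=[-1,1]$. Apply (a) with $p=-1$, $q=1$ to get $h$, and (b) for the supremum. $\square$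

Throughout, $dA$ is Lebesgue area on $\mathbf D$, and $C_n,c_n,C_s$ are positive constants depending only on the subscript, possibly changing from line to line.

## 4. Slices of the sphere, volumes of balls, and $g_\gamma\in\mathrm{VMO}$

**Step 1: the slice formula.** *This step moves the problem from $S$ to the disc of the variable $\lambda=z_n$.* Let
$$d\nu=\frac{n-1}\pi(1-|\lambda|^2)^{n-2}dA\quad\text{on }\mathbf D,$$
a probability measure, and let $\sigma_{n-1}$ be the normalized invariant measure on the unit sphere $S^{2n-3}$ of $\mathbf C^{n-1}$. For $F\in L^1(\sigma)$ put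
$$(AF)(\lambda)=\int_{S^{2n-3}}F\big(\sqrt{1-|\lambda|^2}\,\eta,\lambda\big)\,d\sigma_{n-1}(\eta).$$
Then
$$\int_SF\,d\sigma=\int_{\mathbf D}AF\,d\nu.\tag{4}$$
(For $n=2$ this says that the image of $\sigma$ under $z\mapsto z_2$ is normalized area on the disc.)

To prove it, write $z'=t\eta$ with $t=|z'|$. Lebesgue measure on $\mathbf C^n$ is $c\,t^{2n-3}\,dt\,dA(z_n)\,d\sigma_{n-1}(\eta)$. In the half space $\{(t,z_n):t>0\}\subset\mathbf R^3$ use polar coordinates $(t,z_n)=\rho(\sqrt{1-|\lambda|^2},\lambda)$ with $\lambda\in\mathbf D$. The unit half sphere is a graph over $\mathbf D$ with area element $dA(\lambda)/\sqrt{1-|\lambda|^2}$, so $dt\,dA(z_n)=\rho^2\,d\rho\,dA(\lambda)/\sqrt{1-|\lambda|^2}$. Substituting, Lebesgue measure is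
$$c\,\rho^{2n-1}d\rho\,(1-|\lambda|^2)^{n-2}dA(\lambda)\,d\sigma_{n-1}(\eta),\qquad z=\rho\big(\sqrt{1-|\lambda|^2}\,\eta,\lambda\big).$$
In ordinary polar coordinates it is $c'\rho^{2n-1}d\rho\,d\sigma$. Integrating $F(z/|z|)$ over the unit ball in both ways gives (4) up to a constant, and the constant is $1$ since both measures are probability measures.

Since $|AF|\le A|F|$, the map $A$ is a contraction $L^1(\sigma)\to L^1(\nu)$ and $L^\infty(\sigma)\to L^\infty(\nu)$. If $\Phi$ is a bounded Borel function on $\mathbf D$, then $A(\Phi(z_n)F)=\Phi\,AF$.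

**Step 2: $A$ keeps holomorphic functions holomorphic.** *This step identifies the image of $H^\infty(S)$.* If $h\in H^\infty(S)$, then
$$Ah=h(0,\cdot)\quad\text{a.e. on }\mathbf D.\tag{5}$$
For $\rho<1$ the function $h_\rho(z)=h(\rho z)$ is holomorphic near the closed ball, and the mean value property in $z'$ gives $Ah_\rho(\lambda)=h(0,\rho\lambda)$. As $\rho\to1$, the right side tends to $h(0,\lambda)$. The left side tends to $Ah$ in $L^1(\nu)$, because $h_\rho\to h$ in $L^2(\sigma)$.

**Step 3: volumes.** *We need the size of $\sigma(B(\zeta,r))$ up to constants.* By unitary invariance it does not depend on $\zeta$, so take $\zeta=(0,\omega)\in\Gamma$. Then $B(\zeta,r)=\{z\in S:|1-z_n\bar\omega|<r^2\}$. On it $1-|z_n|^2\le2(1-|z_n|)\le2r^2$, and the set of admissible $z_n$ has area at most $\pi r^4$. So (4) gives $\sigma(B(\zeta,r))\le C_nr^{2n}$. For $r\le1$ and $\omega=1$, the disc with center $1-r^2/2$ and radius $r^2/4$ lies in $\{\lambda\in\mathbf D:|1-\lambda|<r^2\}$, and on it $1-|\lambda|^2\ge1-|\lambda|\ge r^2/4$.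 Hence
$$c_nr^{2n}\le\sigma(B(\zeta,r))\le C_nr^{2n},\tag{6}$$
the upper bound for all $r>0$ and the lower bound for $0<r\le1$.

**Lemma 1.** *If $\gamma$ is slow, then $g=g_\gamma\in\mathrm{VMO}\cap L^\infty$.*

*Proof.* Let $B=B(\zeta,r)$. By (3), $\big||x'|-|\zeta'|\big|<\sqrt2\,r$ for $x\in B$. Away from $\Gamma$ (relative to $r$) the ball sees a bounded range of ratios $|x'|/|\zeta'|$, and slowness applies directly. Near $\Gamma$ we must discard a small part of the ball. Fix $\varepsilon>0$.

*Case $|\zeta'|\ge4r$.* Here $\sqrt2\,r\le\frac12|\zeta'|$, so $\frac12|\zeta'|\le|x'|\le\frac32|\zeta'|$ on $B$. Choose $t_0$ with $|\gamma(t)-\gamma(t')|<\varepsilon$ whenever $t\le t_0$, $t'\in[t/2,2t]$, $t'\le1$. If $|\zeta'|\le t_0$, then $|g-\gamma(|\zeta'|)|<\varepsilon$ on $B\setminus\Gamma$. If $|\zeta'|>t_0$, then $|x'|$ and $|\zeta'|$ lie in $[t_0/2,1]$ and differ by less than $\sqrt2\,r$, so uniform continuity of $\gamma$ on $[t_0/2,1]$ gives the same for all $r\le r(\varepsilon)$. By (2), $MO(g,B)\le2\varepsilon$.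

*Case $|\zeta'|<4r$.* Then $|x'|<6r$ on $B$ and $|\langle x',\zeta'\rangle|\le24r^2$, so $|1-x_n\bar\zeta_n|<25r^2$. Assume $50r^2<1$ and $6r<1$. Write $x_n\bar\zeta_n=\rho e^{i\varphi}$. Its real part exceeds $\frac12$, so $\rho>\frac12$ and $\cos\varphi>0$. Also $\rho|\sin\varphi|<25r^2$ gives $|\sin\varphi|<50r^2$, hence $|\varphi|\le\frac\pi2|\sin\varphi|<25\pi r^2$. So $\arg x_n$ lies in an arc of length at most $160r^2$. For $0<\eta<1$, (4) gives
$$\sigma(B\cap\{|x'|<\eta r\})\le\frac{n-1}\pi\,160r^2\int_{1-y^2<\eta^2r^2}(1-y^2)^{n-2}y\,dy=\frac{80}\pi\,\eta^{2n-2}r^{2n}\le C_n\eta^{2n-2}\sigma(B),$$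
where $y=|\lambda|$ and the last inequality is (6). On the rest of $B$ we have $\eta r\le|x'|<6r$. By (2) with $c=\gamma(r)$,
$$MO(g,B)\le2\sup_{\eta r\le t\le6r}|\gamma(t)-\gamma(r)|+C_n\|\gamma\|_\infty\eta^{2n-2}.$$
For fixed $\eta$ the first term tends to $0$ as $r\to0$, by slowness. Since $n\ge2$, the exponent $2n-2$ is positive and $\eta$ is arbitrary. All bounds are uniform in $\zeta$. $\square$

## 5. Continuous multipliers, and the kernel estimate that fails for slow ones

To show that a product $\psi h$ is in $H^\infty+\text{(nice)}$, the sensible first move is to split off $P(\psi h)$ and estimate the remainder. For continuous $\psi$ this works, and we shall need it for the upper bounds.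

**Lemma 2.** *If $\psi\in C(S)$ and $h\in H^\infty(S)$, then $\psi h\in\overline{H^\infty(S)+C(S)}\subset E$.*

*Proof.* Polynomials in the coordinates and their conjugates are uniformly dense in $C(S)$, so by uniform approximation we may assume $\psi$ is Lipschitz. As in (3),
$$|\psi(z)-\psi(\zeta)|\le M|z-\zeta|\le\sqrt2\,M|1-\langle z,\zeta\rangle|^{1/2}.$$
For $z\in S$, $\rho<1$, since $Ph=h$ in the ball,
$$P(\psi h)(\rho z)-\psi(z)h(\rho z)=K_\rho(z):=\int\frac{(\psi(\zeta)-\psi(z))h(\zeta)}{(1-\rho\langle z,\zeta\rangle)^n}\,d\sigma(\zeta).\tag{7}$$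

*Uniform convergence of $K_\rho$ as $\rho\to1$; this makes the remainder continuous.* For $|a|\le1$ we have $|1-a|\le|1-\rho a|+(1-\rho)\le2|1-\rho a|$. So the integrand is at most $C|1-\langle z,\zeta\rangle|^{1/2-n}$, with $C$ independent of $z,\rho$. By (6), $\sigma\{\zeta:|1-\langle z,\zeta\rangle|<t\}\le C_nt^n$. Splitting into the shells $2^{-i-1}\eta\le|1-\langle z,\zeta\rangle|<2^{-i}\eta$ we get
$$\int_{|1-\langle z,\zeta\rangle|<\eta}|1-\langle z,\zeta\rangle|^{1/2-n}\,d\sigma(\zeta)\le C_n\sum_{i\ge0}(2^{-i-1}\eta)^{1/2-n}(2^{-i}\eta)^n\le C_n\eta^{1/2}.$$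
On $\{|1-\langle z,\zeta\rangle|\ge\eta\}$ we have $|1-\rho\langle z,\zeta\rangle|\ge\eta/2$, and the integrand converges uniformly in $(z,\zeta)$ as $\rho\to1$. Hence the $K_\rho$ are uniformly Cauchy. They are continuous on $S$ by the left side of (7), so they converge uniformly to some $K\in C(S)$.

*Conclusion.* Taking $L^2$-limits in (7), $P(\psi h)=\psi h+K$ a.e. So $P(\psi h)\in H^2(S)\cap L^\infty=H^\infty(S)$, and $\psi h=P(\psi h)-K\in H^\infty(S)+C(S)$. Finally $C(S)\subset\mathrm{VMO}\cap L^\infty$. $\square$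

**Where this stops.** The proof needs $\int|\psi(\zeta)-\psi(z)|\,|1-\langle z,\zeta\rangle|^{-n}d\sigma(\zeta)$ to be bounded in $z$. For $g=g_\gamma$ with $\gamma(t)=\cos(\log(1+\log(1/t)))$ it is not. Let $m\ge1$ and define $t_m<r'<r''$ by letting $\log(1+\log(1/t))$ take the values $2\pi m$, $2\pi m-\frac\pi2$, $2\pi m-\frac{3\pi}2$ at $t_m,r',r''$. Then $\gamma(t_m)=1$ and $\gamma\le0$ on $[r',r'']$. Let $z=(t_me,\sqrt{1-t_m^2})$ with $|e|=1$. If $r'\le|\zeta'|\le r''$ and $|1-\zeta_n|\le|\zeta'|^2$, then $|g(\zeta)-g(z)|\ge1$ and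
$$|1-\langle z,\zeta\rangle|\le t_m|\zeta'|+|1-z_n|+|1-\zeta_n|\le|\zeta'|^2+t_m^2+|\zeta'|^2\le3|\zeta'|^2 .$$
Put $\lambda=\zeta_n=|\lambda|e^{i\theta}$ and $y=1-|\lambda|^2=|\zeta'|^2$, so that $dA=\frac12dy\,d\theta$. Here $|\lambda|\ge\frac12$, so $1-|\lambda|\le\frac23y$, and $|1-\lambda|\le y$ holds as soon as $|\theta|\le y/3$. By (4) the integral is at least
$$3^{-n}\,\frac{n-1}{2\pi}\int_{r'^2}^{r''^2}y^{-n}\,y^{n-2}\,\frac{2y}3\,dy=c_n\log\frac{r''}{r'}=c_n\big(e^{2\pi m-\pi/2}-e^{2\pi m-3\pi/2}\big)\to\infty .$$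
Each scale between $t_m$ and $1$ makes a contribution of bounded size, and there are too many scales. This breaks the estimate but does not decide whether $gh\in E$. To show $gh\notin E$ we need a quantity that $H^\infty(S)$ and $\mathrm{VMO}\cap L^\infty$ cannot produce, and it must use many scales at once.

## 6. Two kinds of moves in the disc

Apply $A$. If $h=f(z_n)$, then $gh$ becomes $Gf$ on $\mathbf D$, with $G(\lambda)=\gamma(\sqrt{1-|\lambda|^2})$. An element of $H^\infty(S)$ becomes a bounded holomorphic $Y$. A function $v\in W$ becomes, after a local averaging made precise in Section 8, a function $V$ that barely changes when $\lambda$ near the circle moves to a point $\lambda'$ with $1-|\lambda'|$ comparable to $1-|\lambda|$ and $|\lambda-\lambda'|$ at most a multiple of $1-|\lambda|$.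

Consider a point traveling toward the circle by two alternating kinds of moves.

* **Poisson move.** From $z$ jump to a random point $\zeta$ of a larger circle $|\zeta|=\rho$, distributed by the Poisson kernel at $z$. A holomorphic function does not change on average, while $V$ may change freely.
* **Rounding move.** From $\zeta$ jump to a nearby point $z$, with $1-|z|$ comparable to $1-|\zeta|$. Now $V$ is almost unchanged, while a holomorphic function may change a lot.

Take a sequence of scales at which $G$ is alternately near $p$ and near $q$, and suppose $f$ is alternately near $x$ and near $-x$ after the rounding moves. Write $u=Gf$ and follow its average through one cycle: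
$$\underset{z}{px}\ \xrightarrow{\ \text{Poisson}\ }\ \underset{\zeta}{qx}\ \xrightarrow{\ \text{rounding}\ }\ \underset{z}{-qx}\ \xrightarrow{\ \text{Poisson}\ }\ \underset{\zeta}{-px}\ \xrightarrow{\ \text{rounding}\ }\ \underset{z}{px}.$$
In the Poisson moves $G$ changes and the mean of $f$ does not. In the rounding moves $f$ changes and $G$ does not. Each of the two Poisson moves contributes $(q-p)x$, *with the same sign*. The whole cycle returns to its starting value because the rounding moves compensate.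

Let $\Lambda$ be the total change over the Poisson moves alone, in a chain with $N$ of them. For $Y$ it is $0$. For $V$, whose rounding moves are negligible, it is the total change along the chain, at most $2\|v\|_\infty$ however long the chain is. For $Gf$ it is about $N(q-p)x$. Since a uniform error $\varepsilon_0$ changes $\Lambda$ by at most $2N\varepsilon_0$, letting $N\to\infty$ forces $\varepsilon_0\ge\frac12|q-p|x$.

A long chain is essential. With a single Poisson move from level $l$ to level $l+1$ the functional cannot separate $gh$ from VMO: the function $v=\pm xg$, with the right sign, is in $\mathrm{VMO}\cap L^\infty$ and in the limit has the same change $(q-p)x$. Over two consecutive Poisson moves the changes of $v$ cancel, and those of $gh$ add.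

It remains to build $f$, to prove the statement about $V$, and to construct the chain.

## 7. A bounded lacunary function with values near $\pm x$

We want $f$ to be near $(-1)^{l+1}x$ at points $z$ where $z^{k_j}\approx1$ for $j\le l$ and $z^{k_j}\approx0$ for $j>l$, for rapidly increasing $k_j$. The series $\sum_j(-1)^jz^{k_j}$ is near $\sum_{j\le l}(-1)^j\in\{0,-1\}$ there, which would do, but by Parseval it is not even in $H^2(\mathbf D)$: its coefficients are not square summable. So we replace the sum by a telescoping product.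

**Step 1: the scales.** *This step chooses the integers $k_l$ in step with the oscillation of $\gamma$.* Fix $p,q\in K_\gamma$ and $0<s\le\frac12$. Recall $G(\lambda)=\gamma(\sqrt{1-|\lambda|^2})$, a continuous radial function on $\mathbf D$, and put $t(k)=\sqrt{1-(1-1/k)^2}$. Then $t(1)=1$, $t(k)\downarrow0$, $t(k+1)/t(k)\to1$. If $\gamma(t_m)\to p$ with $t_m\to0$, pick $k(m)$ with $t(k(m)+1)\le t_m\le t(k(m))$. Slowness gives $\gamma(t(k(m)))\to p$. So $p$, and likewise $q$, is a subsequential limit of $\gamma(t(k))$. Hence we can choose integers $1\le k_1<k_2<\cdots$ with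
$$k_{l+1}\ge(l+1)k_l,\qquad\gamma(t(k_l))\to q\ (l\to\infty\text{ even}),\qquad\gamma(t(k_l))\to p\ (l\to\infty\text{ odd}).\tag{8}$$
In particular $k_{l+1}\ge2k_l$ and $k_{l+1}/k_l\to\infty$.

**Step 2: the building block.** *We need a function that is $1$ at $w=1$, small near $w=0$, and for which "distance to $1$" is controlled by "loss of modulus".* On $\overline{\mathbf D}$ let $\beta(w)=\big(\frac{1-w}2\big)^s$ (principal branch, $\beta(1)=0$) and $\alpha=1-\beta$. Since $\frac{1-w}2$ has modulus at most $1$ and nonnegative real part, $|\beta|\le1$ and $|\arg\beta|\le\pi s/2<1$. Also $|\beta(w)|\le|1-w|^s$. If $\beta=\varrho e^{i\psi}$, then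
$$|\alpha|\le(1-\varrho)+\varrho|1-e^{i\psi}|\le1-\Big(1-\frac{\pi s}2\Big)\varrho,$$
so
$$|\alpha|\le1,\qquad|\beta|\le\Big(1-\frac{\pi s}2\Big)^{-1}(1-|\alpha|).\tag{9}$$

**Step 3: definition and boundedness of $f$.** *This step produces $h$ with the required norm.* Let $q_0=1$, $q_j(z)=\prod_{i\le j}\alpha(z^{k_i})$, and
$$f(z)=\sum_{j\ge1}(-1)^j\big(q_{j-1}(z)-q_j(z)\big),\qquad z\in\mathbf D .$$
Since $q_{j-1}-q_j=q_{j-1}\beta(z^{k_j})$, (9) gives
$$\sum_j|q_{j-1}-q_j|\le\Big(1-\frac{\pi s}2\Big)^{-1}\sum_j\big(|q_{j-1}|-|q_j|\big)\le\Big(1-\frac{\pi s}2\Big)^{-1}.$$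
The partial sums are holomorphic, uniformly bounded, and converge pointwise. By Vitali's theorem $f$ is holomorphic on $\mathbf D$, and $|f|\le(1-\pi s/2)^{-1}$. Put $h(z)=f(z_n)$. It is bounded and holomorphic in the ball, and its radial boundary values are $f(z_n)$ where $|z_n|<1$, that is, off the null set $\Gamma$. So $h\in H^\infty(S)$ and $\|h\|_\infty\le(1-\pi s/2)^{-1}$.

**Step 4: the ideal values.** *This step finds $x$ by hand.* If $z^{k_j}$ were exactly $1$ for $j\le l$ and exactly $0$ for $j>l$, then $q_j=1$ for $j\le l$, and with $a=\alpha(0)=1-2^{-s}$, $\beta(0)=2^{-s}$, the series would give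
$$\sum_{m\ge1}(-1)^{l+m}\beta(0)a^{m-1}=(-1)^{l+1}\frac{\beta(0)}{1+a}=(-1)^{l+1}x,\qquad x=\frac{2^{-s}}{2-2^{-s}}=\frac1{2^{1+s}-1}\in(0,1).$$
For $s=\frac12$, $x\approx0.547$. As $s\to0$ we get $x\to1$, and the norm bound also tends to $1$.

**Lemma 3.** *Fix $0<\delta<1$ and put $r_l=1-\delta/k_l$. There are $\tau_l=\tau_l(\delta)\to0$ with*
$$|f(z)-(-1)^{l+1}x|\le2\sum_{j\le l}|\beta(z^{k_j})|+\tau_l\qquad(|z|=r_l).\tag{10}$$

*Proof.* Split the series at $l$:
$$f(z)=\sum_{j\le l}(-1)^jq_{j-1}(z)\beta(z^{k_j})+q_l(z)T_l(z),\qquad T_l(z)=\sum_{m\ge1}(-1)^{l+m}\beta(z^{k_{l+m}})\prod_{l<i<l+m}\alpha(z^{k_i}).$$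
For $|z|=r_l$ and $j>l$ we have $|z^{k_j}|\le(1-\delta/k_l)^{k_{l+1}}\le e^{-\delta k_{l+1}/k_l}\to0$. Hence $\epsilon_l:=\sup\{|\beta(z^{k_j})-\beta(0)|:|z|=r_l,\ j>l\}\to0$. Let $a_*=\frac{1+a}2<1$. For $l$ so large that $a+\epsilon_l\le a_*$, each factor $\alpha(z^{k_i})$, $i>l$, has modulus at most $a_*$ and differs from $a$ by at most $\epsilon_l$. Replacing the factors one at a time, the $m$-th term of $T_l$ differs from $(-1)^{l+m}\beta(0)a^{m-1}$ by at most $\epsilon_la_*^{m-1}+(m-1)\epsilon_la_*^{m-2}$. Summing over $m$, $|T_l(z)-(-1)^{l+1}x|\le C_s\epsilon_l$. Now $|q_j|\le1$, $x\le1$, and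
$$|1-q_l|\le\sum_{j\le l}|q_{j-1}-q_j|\le\sum_{j\le l}|\beta(z^{k_j})|,$$
so
$$|f-(-1)^{l+1}x|\le\sum_{j\le l}|\beta(z^{k_j})|+|q_l|\,|T_l-(-1)^{l+1}x|+x|1-q_l|\le2\sum_{j\le l}|\beta(z^{k_j})|+C_s\epsilon_l .$$
This is (10) for large $l$. For the remaining finitely many $l$ take $\tau_l=\|f\|_\infty+1$. $\square$

## 8. Smoothing in the disc

For $v\in W$ the function $Av$ is defined only almost everywhere. We average it over discs of fixed hyperbolic size, in a way that does not touch holomorphic functions.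

**Step 1: the averaging operator.** *This step defines it and records its geometry.* Let $\varphi_\lambda(\mu)=\frac{\lambda-\mu}{1-\bar\lambda\mu}$, an involution of $\mathbf D$, and $\Delta(\lambda)=\{\mu:|\varphi_\lambda(\mu)|<\frac12\}$. For $u\in L^\infty(\mathbf D)$ let
$$(\mathcal Mu)(\lambda)=\frac4\pi\int_{|w|<1/2}u(\varphi_\lambda(w))\,dA(w)=\frac4\pi\int_{\Delta(\lambda)}u\,|\varphi_\lambda'|^2\,dA .$$
For $\lambda=0$ this is the mean of $u$ over the disc of radius $\frac12$. In general:

* $|\mathcal Mu|\le\|u\|_\infty$ everywhere, and $\mathcal Mu$ is continuous, by dominated convergence in the second form: $|\varphi'_\lambda|$ is bounded for $\lambda$ in a compact subset of $\mathbf D$, and the indicators of $\Delta(\lambda)$ converge off a circle.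
* If $u$ is bounded holomorphic then $\mathcal Mu=u$, since by the mean value property the first integral is $u(\varphi_\lambda(0))=u(\lambda)$.
* If $\mu=\varphi_\lambda(w)$ with $|w|<\frac12$, then $1-|\mu|^2=(1-|\lambda|^2)\frac{1-|w|^2}{|1-\bar\lambda w|^2}$, and $\frac13\le\frac{1-|w|}{1+|w|}\le\frac{1-|w|^2}{|1-\bar\lambda w|^2}\le\frac{1+|w|}{1-|w|}\le3$. So
$$\tfrac13(1-|\lambda|^2)\le1-|\mu|^2\le3(1-|\lambda|^2)\qquad(\mu\in\Delta(\lambda)).\tag{11}$$
* For $\mu\in\Delta(\lambda)$, $|\mu-\lambda|<\frac12|1-\bar\lambda\mu|\le\frac12(1-|\lambda|^2+|\lambda-\mu|)$, hence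
$$|\mu-\lambda|\le1-|\lambda|^2\le2(1-|\lambda|).\tag{12}$$

**Step 2: rounding moves do not change $V$.** *This is the only place where the VMO condition enters the lower bound.*

**Lemma 4.** *Let $v\in W$, $V=\mathcal MAv$, $0<\delta<1$. Then, with $k$ an integer,*
$$\sup\Big\{|V(\lambda)-V(\lambda')|:\ 1-|\lambda|=\tfrac1k,\ 1-|\lambda'|=\tfrac\delta k,\ |\lambda-\lambda'|\le\tfrac5k\Big\}\to0\qquad(k\to\infty).$$

*Proof.* We show that both $V(\lambda)$ and $V(\lambda')$ are close to the mean of $v$ over one ball centered on $\Gamma$. Let $k\ge2$, $\omega=\lambda/|\lambda|$, $r^2=9/k$, $Q=B((0,\omega),r)$. If $\mu\in\Delta(\lambda)$, then (12) gives $|\mu-\omega|\le\frac2k+\frac1k=\frac3k$. If $\mu\in\Delta(\lambda')$, then $|\mu-\omega|\le\frac{2\delta+5+1}k<\frac8k$. So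
$$\Delta(\lambda)\cup\Delta(\lambda')\subset\{\mu\in\mathbf D:|1-\mu\bar\omega|<r^2\}.$$
Since $|\varphi_\lambda'(\mu)|=\frac{1-|\varphi_\lambda(\mu)|^2}{1-|\mu|^2}\le\frac1{1-|\mu|^2}$, on $\Delta(\lambda)$ we have by (11)
$$|\varphi_\lambda'|^2\,dA\le(1-|\mu|^2)^{-2}dA\le C_n(1-|\mu|^2)^{-n}d\nu\le C_n(1-|\lambda|^2)^{-n}d\nu,$$
and the same holds for $\lambda'$. Both $1-|\lambda|^2$ and $1-|\lambda'|^2$ are at least $\delta/k$. Since $V-v_Q=\mathcal MA(v-v_Q)$ and $|A(v-v_Q)|\le A|v-v_Q|$, both $|V(\lambda)-v_Q|$ and $|V(\lambda')-v_Q|$ are at most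
$$C_n\Big(\frac\delta k\Big)^{-n}\int_{|1-\mu\bar\omega|<r^2}A|v-v_Q|\,d\nu=C_n\Big(\frac\delta k\Big)^{-n}\int_Q|v-v_Q|\,d\sigma\le C_n\delta^{-n}MO(v,Q).$$
The equality is (4), because $1_Q$ depends only on $z_n$. The last step uses $\sigma(Q)\le C_nr^{2n}=C_n9^nk^{-n}$. By the definition of $W$ the bound tends to $0$ as $k\to\infty$, uniformly in $\omega$. $\square$

## 9. The random chain and the functional $\Lambda$

**Construction.** Fix $N\ge1$ and $0<\delta<1$. Let $\rho_l=1-1/k_l$ and, as before, $r_l=1-\delta/k_l$. Take $L$ so large that $k_l/k_{l+1}<\delta$ and $r_l\ge\frac12$ for all $l\ge L$. Then $r_l<\rho_{l+1}$ for $l\ge L$. Put $z^{(L)}=r_L$, and for $L\le l<L+N$: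

* (Poisson move) given $z^{(l)}$, with $|z^{(l)}|=r_l$, the point $\zeta^{(l+1)}$ is distributed on $|\zeta|=\rho_{l+1}$ according to harmonic measure of $\{|\zeta|<\rho_{l+1}\}$ at $z^{(l)}$, i.e. with the Poisson kernel as density;
* (rounding move) $z^{(l+1)}=r_{l+1}\xi$, where $\xi$ is a $k_{l+1}$-th root of unity nearest to $\zeta^{(l+1)}/|\zeta^{(l+1)}|$ (a Borel choice).

The rounding makes $(z^{(l)})^{k_l}=r_l^{k_l}$, a number close to $1$ when $\delta$ is small. The $k_{l+1}$-th roots of unity are spaced by arcs $2\pi/k_{l+1}$, so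
$$|z^{(l+1)}-\zeta^{(l+1)}|\le\frac{1+\pi}{k_{l+1}}\le\frac5{k_{l+1}}.\tag{13}$$
For bounded Borel $u$ on $\mathbf D$ set
$$\Lambda(u)=\sum_{l=L}^{L+N-1}\mathbf E\big[u(\zeta^{(l+1)})-u(z^{(l)})\big],\qquad|\Lambda(u)|\le2N\sup_R|u|,\tag{14}$$
where $R=\{\lambda\in\mathbf D:|\lambda|\ge r_L\}$ contains all the points used.

**Step 1: $\Lambda$ kills holomorphic functions.** If $Y\in H^\infty(\mathbf D)$, then
$$\Lambda(Y)=0,\tag{15}$$
because $\mathbf E[Y(\zeta^{(l+1)})\mid z^{(l)}]=Y(z^{(l)})$ by the Poisson formula.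

**Step 2: $\Lambda$ is bounded on $W$, independently of $N$, up to $o(1)$.** *This is the telescoping of Section 6.* Let $V=\mathcal MAv$ with $v\in W$. Rearranging the sum,
$$\Lambda(V)=\mathbf EV(\zeta^{(L+N)})-V(r_L)+\sum_{l=L+1}^{L+N-1}\mathbf E\big[V(\zeta^{(l)})-V(z^{(l)})\big].$$
Here $1-|\zeta^{(l)}|=1/k_l$, $1-|z^{(l)}|=\delta/k_l$, and (13) holds, so Lemma 4 with $k=k_l$ applies to each term of the last sum. Since $|V|\le\|v\|_\infty$,
$$|\Lambda(V)|\le2\|v\|_\infty+N\,o(1)\qquad(L\to\infty;\ N,\delta,v\text{ fixed}).\tag{16}$$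

**Step 3: how far the chain wanders.** *Rounding at level $l$ makes $z^{k_l}$ close to $1$. We must check that $z^{k_j}$ is still close to $1$ for the earlier $j<l$.* We claim that for $L\le l<L+N$
$$\sum_{j\le l}\mathbf E\big|1-(z^{(l)})^{k_j}\big|^s\le C_s(N+1)\delta^s.\tag{17}$$

*One step of the chain.* Let $z=z^{(l)}$, $r=r_l$, $\rho=\rho_{l+1}$, and $d=\rho-r$, so $0<d\le\delta/k_l$. For $\zeta=\rho e^{i\theta}z/|z|$, $|\theta|\le\pi$,
$$|\zeta-z|^2=d^2+4\rho r\sin^2(\theta/2).$$
Hence $|\zeta-z|\ge d$ and, as $\rho,r\ge\frac12$, $|\zeta-z|\ge|\sin(\theta/2)|\ge|\theta|/\pi$. The Poisson density is $\frac1{2\pi}(\rho^2-r^2)|\zeta-z|^{-2}$, and $\rho^2-r^2\le2d$. Using the first bound for $|\theta|\le d$ and the second for $|\theta|>d$ (the exponent $s-2$ is negative),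
$$\mathbf E\big[|\zeta^{(l+1)}-z|^s\,\big|\,z^{(l)}=z\big]=\frac1{2\pi}\int_{-\pi}^{\pi}(\rho^2-r^2)|\zeta-z|^{s-2}d\theta\le\frac d\pi\Big[2d\cdot d^{s-2}+2\pi^{2-s}\int_d^\infty\theta^{s-2}d\theta\Big]=C_sd^s.$$
The last integral is $d^{s-1}/(1-s)$, and here $s<1$ is used. With $s=1$ the bound $O(d)$ is false: for $|\theta|\ge d$ we have $|\zeta-z|\le d+|\theta|\le2|\theta|$, and $\rho^2-r^2\ge d$, so the mean of $|\zeta-z|$ is at least $\frac d{2\pi}\log\frac\pi d$.

By (13) and $k_l/k_{l+1}<\delta$, $|z^{(l+1)}-\zeta^{(l+1)}|\le5/k_{l+1}\le5\delta/k_l$. Since $t\mapsto t^s$ is subadditive, $\mathbf E|z^{(l+1)}-z^{(l)}|^s\le C_s(\delta/k_l)^s$. As $|z^k-w^k|\le k|z-w|$ on $\mathbf D$, for every $j$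
$$\mathbf E\big|(z^{(l+1)})^{k_j}-(z^{(l)})^{k_j}\big|^s\le C_s(\delta k_j/k_l)^s.\tag{18}$$

*Indices $L<j\le l$.* By the rounding, $(z^{(j)})^{k_j}=r_j^{k_j}$, and $1-r_j^{k_j}\le k_j(1-r_j)=\delta$. Start there and add (18) for the steps from level $j$ to level $l$:
$$\mathbf E\big|1-(z^{(l)})^{k_j}\big|^s\le\delta^s+C_s\delta^s\sum_{i\ge j}(k_j/k_i)^s\le C_s\delta^s,$$
since $k_i\ge2^{i-j}k_j$. There are at most $N$ such $j$.

*Indices $j\le L$.* Start at $z^{(L)}=r_L$, where $1-r_L^{k_j}\le k_j(1-r_L)=\delta k_j/k_L$. Then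
$$\mathbf E\big|1-(z^{(l)})^{k_j}\big|^s\le(\delta k_j/k_L)^s+C_s\delta^s\sum_{i\ge L}(k_j/k_i)^s\le C_s\delta^s2^{-s(L-j)},$$
because $k_L\ge2^{L-j}k_j$ and $k_i\ge2^{i-L}k_L$. The sum over $j\le L$ is at most $C_s\delta^s$. Adding the two ranges proves (17).

**Step 4: $\Lambda$ on the product.** *This step gives the linear growth in $N$.* We claim
$$|\Lambda(Gf)-N(q-p)x|\le|q-p|\,C_sN(N+1)\delta^s+o(1)\qquad(L\to\infty;\ N,\delta\text{ fixed}).\tag{19}$$
Since $G$ is radial and $f$ is bounded holomorphic, $\mathbf E[(Gf)(\zeta^{(l+1)})]=G(\rho_{l+1})\,\mathbf Ef(z^{(l)})$, where $G(\rho)$ denotes the value of $G$ on $|\lambda|=\rho$. Hence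
$$\Lambda(Gf)=\sum_{l=L}^{L+N-1}\big(G(\rho_{l+1})-G(r_l)\big)\,\mathbf Ef(z^{(l)}).$$
We have $G(\rho_l)=\gamma(t(k_l))$. Moreover $\frac{1-r_l^2}{1-\rho_l^2}=\delta\,\frac{1+r_l}{1+\rho_l}\in[\delta/2,2\delta]$, so slowness gives $G(r_l)-G(\rho_l)\to0$ for fixed $\delta$. By (8), for $l$ even $G(\rho_{l+1})-G(r_l)=p-q+o(1)$, and for $l$ odd it is $q-p+o(1)$. That is,
$$G(\rho_{l+1})-G(r_l)=(-1)^{l+1}(q-p)+o(1).$$
By Lemma 3, $|\beta(w)|\le|1-w|^s$, and (17),
$$\mathbf E\big|f(z^{(l)})-(-1)^{l+1}x\big|\le2C_s(N+1)\delta^s+\tau_l .$$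
Multiply the last two relations. The signs $(-1)^{l+1}$ cancel, so the $l$-th term is $(q-p)x$ with error at most $|q-p|\,(2C_s(N+1)\delta^s+\tau_l)+\|f\|_\infty\,o(1)$. Summing the $N$ terms gives (19).

**Step 5: smoothing does not affect $Gf$ near the circle.** *This is needed because the smoothing is applied to all functions.* Since $\mathcal Mf=f$, we have $\mathcal M(Gf)(\lambda)-G(\lambda)f(\lambda)=\mathcal M\big((G-G(\lambda))f\big)(\lambda)$. By (11) the numbers $\sqrt{1-|\mu|^2}$ and $\sqrt{1-|\lambda|^2}$ differ by a factor at most $\sqrt3$ for $\mu\in\Delta(\lambda)$, so slowness gives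
$$|\mathcal M(Gf)(\lambda)-G(\lambda)f(\lambda)|\le\|f\|_\infty\sup_{\mu\in\Delta(\lambda)}|G(\mu)-G(\lambda)|\to0\qquad(|\lambda|\to1).$$
Hence
$$\sup_R|\mathcal M(Gf)-Gf|\to0\qquad(L\to\infty).\tag{20}$$

## 10. The lower bound (a)

That $g\in\mathrm{VMO}\cap L^\infty$ is Lemma 1. For (a), let $h(z)=f(z_n)$ be the function of Section 7. Its norm bound was proved there. Suppose
$$\|gh-h_1-v\|_\infty\le\varepsilon_0,\qquad h_1\in H^\infty(S),\ v\in W .$$

**Step 1: pass to the disc.** *This turns the hypothesis into a pointwise inequality that can be tested at the points of the chain.* Since $gh$ depends only on $z_n$, $A(gh)=Gf$. By (5), $Ah_1=Y:=h_1(0,\cdot)\in H^\infty(\mathbf D)$, and $\mathcal MY=Y$. With $V=\mathcal MAv$, applying $A$ and then $\mathcal M$ gives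
$$|\mathcal M(Gf)-Y-V|\le\varepsilon_0\quad\text{everywhere on }\mathbf D.$$

**Step 2: apply $\Lambda$.** *This compares growth $N$ with a bounded quantity.* By (14), (15), (16), (19), (20), as $L\to\infty$ with $N,\delta$ fixed,
$$2N\varepsilon_0\ge|\Lambda(\mathcal M(Gf)-Y-V)|\ge N|q-p|x-|q-p|\,C_sN(N+1)\delta^s-2\|v\|_\infty-o(1).$$

**Step 3: limits in the right order.** The functions $f,h,h_1,v$ do not depend on $L,\delta,N$. Let $L\to\infty$, then $\delta\to0$; this leaves $2N\varepsilon_0\ge N|q-p|x-2\|v\|_\infty$. Divide by $N$ and let $N\to\infty$: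
$$\varepsilon_0\ge\frac{|p-q|\,x}2=\frac{|p-q|}{2(2^{1+s}-1)} .$$
Since $H^\infty(S)+W$ is dense in $E_W$, $\operatorname{dist}(gh,E_W)$ is at least this number, and $\operatorname{dist}(gh,E)\ge\operatorname{dist}(gh,E_W)$ because $E\subset E_W$. This proves (a). $\square$

## 11. The exact distance for real $\gamma$, and the case of equality with $C(S)$

**Lower bound in (b).** *We let $s\to0$ in (a), where the norm of $h$ and $x$ both become optimal.* Since $K_\gamma$ is compact, choose $p,q\in K_\gamma$ with $|p-q|=\operatorname{diam}K_\gamma$. If $p=q$ there is nothing to prove. Otherwise the $h$ of (a) is not $0$, and $h/\|h\|_\infty$ satisfies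
$$\operatorname{dist}\Big(\frac{gh}{\|h\|_\infty},E_W\Big)\ge\frac{|p-q|}2\cdot\frac{1-\pi s/2}{2^{1+s}-1}\longrightarrow\frac{|p-q|}2\qquad(s\to0).$$
The distance to $E$ is at least as large.

**Upper bound in (b).** *We replace $g$ near $\Gamma$ by the best constant and use Lemma 2.* Let $c$ be the center of the smallest closed disc containing $K_\gamma$, and let $\varepsilon>0$. For some $t_0\in(0,1)$ we have $|\gamma(t)-c|\le\operatorname{rad}K_\gamma+\varepsilon$ for $t\le t_0$; otherwise, $\gamma$ being bounded, there would be a limit value outside the disc. Let $\chi:[0,1]\to[0,1]$ be continuous with $\chi=1$ on $[0,t_0/2]$ and $\chi=0$ on $[t_0,1]$, and let $\gamma_1=\chi c+(1-\chi)\gamma\in C[0,1]$. Then $g_1(z)=\gamma_1(|z'|)$ is in $C(S)$, and $\|g-g_1\|_\infty=\sup\chi|\gamma-c|\le\operatorname{rad}K_\gamma+\varepsilon$. By Lemma 2, $g_1h\in E$ for $h\in H^\infty(S)$. Thus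
$$\operatorname{dist}(gh,E_W)\le\operatorname{dist}(gh,E)\le(\operatorname{rad}K_\gamma+\varepsilon)\|h\|_\infty ,$$
and $\varepsilon$ was arbitrary.

**Real $\gamma$.** Here $K_\gamma$ is contained in $[\liminf_{t\to0}\gamma,\limsup_{t\to0}\gamma]$ and contains both endpoints. So $\operatorname{rad}K_\gamma=\frac12\operatorname{diam}K_\gamma=\frac12(\limsup_{t\to0}\gamma-\liminf_{t\to0}\gamma)$, and both inequalities are equalities. All the bounds were proved for $E_W$ as well. This proves (b). $\square$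

**Proof of (c).** If $\lim_{t\to0}\gamma(t)$ exists, then $g$ agrees a.e. with a function in $C(S)$, and $gH^\infty(S)\subset E$ by Lemma 2. If the limit does not exist, the bounded function $\gamma$ has two distinct limit values $p,q\in K_\gamma$, and (a) gives $h\in H^\infty(S)$ with $gh\notin E$.

It remains to see that the limit exists whenever $g$ is a.e. equal to some $\tilde g\in C(S)$. As $g$ is continuous on $S\setminus\Gamma$ and $\sigma$ charges every nonempty open set, $g=\tilde g$ on $S\setminus\Gamma$. Continuity of $\tilde g$ at $(0,1)$ then forces $\lim_{t\to0}\gamma(t)$ to exist: with $|e|=1$, $\gamma(t)=\tilde g(te,\sqrt{1-t^2})\to\tilde g(0,1)$. This proves (c) and completes the proof of the Theorem. $\blacksquare$
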